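# Graphs whose strength exceeds $\lceil(\Delta+\chi)/2\rceil$

## Two theorems on the strength of a graph

**Theorem 1.** Let $s\ge 2$. For every sufficiently large integer $K$ there is a graph $G$ with
$$\chi(G)=s+1,\qquad \Delta(G)=2K+s+3,\qquad s(G)\ge K+s+3 .$$
Hence $\left\lceil\frac{\Delta(G)+\chi(G)}2\right\rceil=K+s+2<s(G)$.

**Theorem 2.** If $\chi(G)\le 2$, then $s(G)\le\left\lceil\frac{\Delta(G)+\chi(G)}{2}\right\rceil$. For $\chi=2$ equality is attained, already by trees, for every $\Delta\ge 1$.

Here $s(G)$ is the strength of $G$, defined in a moment, while the letter $s$ alone is an integer parameter. Together the theorems settle Mehrabadi's Conjecture, which says that $s(G)\le\lceil(\Delta(G)+\chi(G))/2\rceil$ for every graph $G$ (the statement is taken from https://mostwiedzy.pl/pl/publication/download/1/a-note-on-the-strength-and-minimum-color-sum-of-bipartite-graphs_89306.pdf). The conjecture is false. It is true for $\chi\le 2$, and for each $\chi\ge 3$ it fails for suitable graphs with every sufficiently large $\Delta\equiv\chi \pmod 2$: put $\chi=s+1$ and note that $2K+s+3\equiv s+1\pmod 2$.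

## Color sums, strength, and small cases by hand

All graphs are finite, simple and undirected. A coloring $c$ of $G=(V,E)$ is always proper and its colors are positive integers. Its sum is $\Sigma_c=\sum_{v}c(v)$, its span is $\max_v c(v)$.

**Definition (minimum color sum, strength).** $\Sigma(G)$ is the minimum of $\Sigma_c$ over all colorings of $G$. The strength $s(G)$ is the smallest span among the colorings with $\Sigma_c=\Sigma(G)$.

So $\chi(G)$ asks how few colors suffice for a coloring, and $s(G)$ asks how few suffice for a coloring of least possible sum. Clearly $s(G)\ge\chi(G)$.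

For $K_n$ all $n$ colors are needed, so $s(K_n)=n$, and the conjectured bound is $\lceil (n-1+n)/2\rceil=n$. For the $5$-cycle, each color class has at most two vertices, so the sum is at least $1+1+2+2+3=9$; this is attained with three colors, so $s(C_5)=3=\lceil(2+3)/2\rceil$. 

Strength can exceed $\chi$ even for trees. Let $R$ be a star with center $b$ and three leaves $a,a',a''$. Its minimum sum is $5$ (center $2$, leaves $1$). If $a$ is not allowed to have color $1$, the sum is at least $7$: if $b=1$, all three leaves are at least $2$; if $b\ge2$, then $a\ne b$ are both at least $2$, so $a+b\ge5$, and the other two leaves add at least $2$. Now take an edge $uv$, four copies of $R$, and join each of $u,v$ to the leaf $a$ of two of the copies. The maximum degree is $3$. If neither of $u,v$ has color $1$, then $c(u)+c(v)\ge 5$ with equality only for the colors $\{2,3\}$, and the copies of $R$ can all have sum $5$, for a total of $25$. If one of $u,v$ has color $1$, its two copies of $R$ cost at least $7$ each, and the total is at least $1+2+2\cdot7+2\cdot5=27$. So every minimum-sum coloring uses color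 $3$ on $uv$: a graph with $\chi=2$ and strength $3=\lceil(3+2)/2\rceil$. 

The mechanism is worth remembering: a color at a vertex is made expensive by what hangs on the vertex.

For comparison, the problem quotes as known that $s(G)\le\left\lceil\frac{\Delta(G)+\mathrm{col}(G)}2\right\rceil$ for every $G$, where $\mathrm{col}(G)=1+\max_{H\subseteq G}\delta(H)$ is the coloring number, and $\chi(G)\le\mathrm{col}(G)\le\Delta(G)+1$. The gap between $\chi$ and $\mathrm{col}$ can be large: $\chi(K_{n,n})=2$ but $\mathrm{col}(K_{n,n})=n+1$. The conjecture replaces $\mathrm{col}$ by $\chi$.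

## Bipartite graphs: an exchange argument, and where a third part stops it

We prove the inequality of Theorem 2. If $\chi(G)=1$, then $\Delta=0$ and $s(G)=1=\lceil 1/2\rceil$. Let $G$ be bipartite with parts $X,Y$, let $\Delta\ge1$ and $r=\lceil\Delta/2\rceil$. We must show $s(G)\le r+1=\lceil(\Delta+2)/2\rceil$.

**Step A (merge the high colors).** The purpose is to get a lower bound for $\Sigma(G)$ from relaxed colorings. Consider maps $\varphi:V\to\{1,\dots,r,*\}$ whose classes $1,\dots,r$ are independent; the class of $*$ is arbitrary. The cost is the sum of the values, where $*$ counts as $r+1$. Let $\omega$ be the minimum cost. Replacing all colors $>r$ of a coloring by $*$ does not increase the cost, so $\Sigma(G)\ge\omega$.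

**Step B (make the class of $*$ independent).** The purpose is to turn an optimal $\varphi$ into a coloring. Among the maps of cost $\omega$ choose one minimizing $|U\cap Y|$, where $U=\varphi^{-1}(*)$. We claim that $U$ is independent. Otherwise some $y\in U\cap Y$ has a neighbor in $U$, so $y$ has at most $\Delta-1\le 2r-1$ neighbors outside $U$. Each color $i\le r$ occurs on a neighbor of $y$, since otherwise recoloring $y$ by $i$ would lower the cost. As there are fewer than $2r$ such neighbors, some color $i$ occurs on exactly one neighbor $x'$ of $y$, and $x'\in X$. Set $\varphi(y)=i$ and $\varphi(x')=*$. Class $i$ stays independent, the cost is unchanged, and $|U\cap Y|$ drops by one, a contradiction.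

**Step C (conclude).** Color $U$ with $r+1$. This is a proper coloring of sum $\omega$ and span at most $r+1$. So $\Sigma(G)=\omega$ and $s(G)\le r+1$.

Try this with three parts $X,Y,Z$ and the target $\lceil(\Delta+3)/2\rceil$. With $r=\lceil(\Delta+1)/2\rceil$ colors before $*$ we have $\Delta-1\le 2r-2$, so the exchange is still available at either end of any edge inside $U$. What is lost is the quantity that drops. With two parts, every edge in $U$ has an end in $Y$, and all neighbors of that end lie in $X$. With three parts, give the parts weights $w_X\le w_Y\le w_Z$ and look at an edge of $U$ between $X$ and $Y$. The exchange at the $X$-end brings into $U$ a vertex of weight at least $w_X$; the exchange at the $Y$-end may bring in a vertex of $Z$. Neither is guaranteed to lower the weight of $U$, and the argument has no reason to terminate. Theorem 1 shows that no repair can work for all graphs. We now turn to constructions.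

## Pieces, penalties and blocking trees

**Definition (piece, penalty).** A piece is a graph $S$ with a nonempty set $A\subseteq V(S)$. Attaching $S$ to a vertex $v$ means joining $v$ to all of $A$. Let $\mu(S)$ be the minimum color sum of $S$, let $\mu(S;c)$ be the minimum color sum over colorings of $S$ in which no vertex of $A$ has color $c$, and put $\mathrm{pen}_S(c)=\mu(S;c)-\mu(S)\ge0$.

Two examples. For the star $R$ with $A=\{a\}$ we computed $\mathrm{pen}(1)=2$, and all other penalties are $0$. For an edge with $A$ both of its vertices, $\mu=1+2=3$; avoiding $1$ gives $2+3=5$, avoiding $2$ gives $1+3=4$; so $\mathrm{pen}(1)=2$, $\mathrm{pen}(2)=1$, and the rest are $0$. A piece attached by several edges can penalize several colors at once. This second example is tiny, but it is what the whole construction will exploit.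

Suppose a graph consists of a core $H$ and disjoint pieces, each attached to one vertex of $H$. For $v\in V(H)$ put
$$f_v(c)=c+\sum_{S\text{ attached to }v}\mathrm{pen}_S(c).$$
If a coloring $c$ of $H$ is fixed, a piece $S$ attached to $v$ must avoid $c(v)$ on $A$, and costs at least $\mu(S;c(v))$. Hence
$$\text{the minimum sum over all extensions of } c\text{ is }\ \mathrm{const}+\sum_{v\in H}f_v(c(v)),\qquad \mathrm{const}=\sum_S\mu(S). \tag{1}$$
If this graph is itself used as a piece with $A=V(H)$, then by (1) $\mathrm{pen}(c)$ is the minimum of $\sum_vf_v$ over colorings of $H$ not using $c$, minus the minimum over all colorings of $H$.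

**Lemma 3 (blocking trees).** For $1\le j<\sigma$ there is a rooted tree $T_j^\sigma$ (as a piece, $A=\{\text{root}\}$) in which each vertex has at most $2(\sigma-2)$ children, with $\mathrm{pen}(j)=\sigma-j$ and $\mathrm{pen}(c)=0$ for $c\ne j$. In every minimum-sum coloring of it the root has color $j$.

*Proof.* Induction on $\sigma$. Let $T_1^2$ be a single vertex: its best color is $1$, its second best is $2$. Let $\sigma\ge3$. In $T^\sigma_{\sigma-1}$ the root has two child subtrees $T_l^{\sigma-1}$ for each $l\le\sigma-2$, hence $2(\sigma-2)$ children. For $j<\sigma-1$, in $T_j^\sigma$ the root has two child subtrees $T_l^{\sigma-1}$ for each $l\le\sigma-2$ with $l\ne j$, and one child subtree $T_{\sigma-1}^\sigma$, hence $2(\sigma-3)+1$ children.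

Compute $f$ at the root. No child penalizes $j$, so $f(j)=j$. For $l\le\sigma-2$, $l\ne j$,
$$f(l)\ge l+2(\sigma-1-l)=2\sigma-2-l\ge\sigma .$$
If $j\ne\sigma-1$, then $f(\sigma-1)\ge\sigma-1+1=\sigma$ because of the child $T^\sigma_{\sigma-1}$. For $c\ge\sigma$ we have $f(c)\ge\sigma$, and $f(\sigma)=\sigma$ since no child penalizes $\sigma$. So $j$ is the unique best root color, which gives the last claim and $\mathrm{pen}(c)=0$ for $c\ne j$; and the best value without $j$ is exactly $\sigma$, so $\mathrm{pen}(j)=\sigma-j$. $\square$

For instance, $T_2^3$ is a path on three vertices rooted at its center, and $T_1^3$ is the star $R$ rooted at the leaf $a$.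

*Sharpness in Theorem 2.* Let first $\Delta=2r\ge2$. The tree $T^{r+2}_{r+1}$ has maximum degree $2r$: its root has $2r$ children, and all other vertices lie in trees $T^{r+1}_l$, so they have at most $2r-2$ children and one parent. Its root has color $r+1$ in every minimum-sum coloring. So the strength is at least $r+1=\lceil(\Delta+2)/2\rceil$.

Let now $\Delta=2r+1\ge1$. Take two roots joined by an edge, each with two child subtrees $T_l^{r+2}$ for every $l\le r$. The roots have degree $2r+1$; all other vertices have at most $2r$ children and one parent. At each root $f(l)\ge l+2(r+2-l)\ge r+4$ for $l\le r$, and $f(c)=c$ for $c\ge r+1$. A coloring of the two roots that uses some $l\le r$ costs at least $(r+4)+(r+1)=2r+5$; otherwise the roots carry distinct colors $\geq r+1$, and the cost is at least $2r+3$ with equality only for $\{r+1,r+2\}$. So every minimum-sum coloring uses $r+2$, and the strength is at least $r+2=\lceil(\Delta+2)/2\rceil$. All these trees have $\chi=2$, so together with Step C Theorem 2 is proved. $\blacksquare$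

## Clique cores meet the bound, and are one edge short of breaking it

For $\chi\ge3$ the natural attempt is to replace the two joined roots by a clique. Let $\chi\ge2$, $q\ge1$, $k=q+\chi$ and $\sigma=q+\lceil(\chi+1)/2\rceil$. Take a clique on $\chi$ vertices and attach to each of its vertices two trees $T_l^\sigma$ for every $l\le q$. At a clique vertex $f(l)=2\sigma-l\ge2\sigma-q\ge q+\chi+1$ for $l\le q$, and $f(c)=c$ for $c>q$. If $j$ clique vertices have colors $\le q$, the cost on the clique is at least
$$j(q+\chi+1)+\big((q+1)+\dots+(q+\chi-j)\big),$$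
which for $j\ge1$ is more than $(q+1)+\dots+(q+\chi)$. So the clique always receives exactly the colors $q+1,\dots,q+\chi$, and the strength is at least $k$. Clique vertices have degree $2q+\chi-1$. Tree vertices have degree at most $2(\sigma-2)+1\le 2q+\chi-1$. Thus $\Delta=2q+\chi-1=2k-\chi-1$, so
$$\Delta+\chi=2k-1 ,\qquad \lceil(\Delta+\chi)/2\rceil=k .$$
The bound is met, and only the rounding saves it: one edge fewer at every vertex would give $\Delta+\chi=2k-2$ and break the conjecture.

Try to remove one edge per clique vertex, say by attaching $T_q^{\sigma}$ only once, where $\sigma>q$ may be chosen afresh. The tree $T_q^\sigma$ contains the root of a $T_{\sigma-1}^\sigma$ together with an edge above it, so $2\sigma-3$ is the degree of one of its vertices in the big graph. The new target $\Delta\le2q+\chi-2$ forces $\sigma\le q+(\chi+1)/2$. Now $f(q)=q+(\sigma-q)=\sigma$, and coloring the clique with $q,q+1,\dots,q+\chi-1$ instead of $q+1,\dots,q+\chi$ changes the cost by $\sigma-(q+\chi)\le(1-\chi)/2<0$. Color $k$ is no longer forced.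

This is the exact point of failure. A color $c$ with one blocking tree costs exactly $c+(\sigma-c)=\sigma$, whatever $c$ is, and the degree bound holds $\sigma$ down to $(\Delta+3)/2$, which for $\Delta+\chi=2k-2$ is $k-(\chi-1)/2$. That is just short of $k$. So in this design each low color costs two edges.

The way past it is to stop treating vertices one by one. We shall build a graph $E$, a gadget, whose vertices share a small palette $Q$ of cheap colors in such a way that all vertices but one can be served from $Q$, and one vertex, no matter which, is left over. The left-over vertex, the joker, has to use a high color. So $E$ as a whole behaves like a single vertex whose low colors are all blocked. Two accounts have to balance.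

First, inside $E$: blocking all colors of $Q$ at a vertex $u$ by trees would cost $2|Q|$ edges. Our $E$ of chromatic number $s$ will spend only $2|Q|-s$ edges on this, the edges of $E$ at $u$ included. This saves $s$ edges at every vertex.

Second, when $E$ is attached to a parent, this costs $|V(E)|$ edges at the parent, a huge number. But avoiding a color of $Q$ is expensive for $E$, so $E$ penalizes all of $Q$ at the parent, and spares the parent exactly $|V(E)|-1$ trees. The net price is one edge, as for a tree.

The vertex-by-vertex count for forcing color $k$ with $K$ low colors and $\lambda=k-K$ high ones will then be $2K-s$ for the low colors and $2(\lambda-2)+1$ for the high ones, where the last $1$ (not $2$) comes from a tie argument at the very top. This gives $\Delta=2k-s-3$, and with $\chi=s+1$ we get $\Delta+\chi=2k-2$.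

## Constants: good colors, poor colors, and the level $L$

**Step 1.** The purpose of this step is to fix all sizes so that later estimates are routine. Prices will come in three well-separated ranges: good colors cost almost nothing, poor colors cost between $70\%$ and $80\%$ of $K$ (roughly), jokers can cost as much as $K$ and more.

Fix $s\ge2$. Let $q_2=8$, $q_{i+1}=(i+1)(q_i+1)$, $N=(2s+4)q_s$. Given a large integer $K$, let $M=\lfloor K/(100s)\rfloor$, so $100sM\le K<100s(M+1)$; "large" means $M\ge100(N+s^2)$. Put
$$\lambda=s+3,\quad k=K+\lambda,\quad L=k-\lceil s/2\rceil,\quad p_i=(70s+10i)M,\quad \gamma_i=M-s(i-2)\qquad(2\le i\le s).$$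
We use the following facts:
$$K<L\le(100s+1)M,\qquad k\le L+s,\qquad N\le \tfrac{M}{100},\qquad s+3\le\tfrac M2\le\gamma_i\le M. \tag{2}$$
Indeed $L=K+s+3-\lceil s/2\rceil>K$, and $L\le K+s+2<100sM+101s+2$, where $101s+2\le M$ because $M\ge100N\ge100(16s+32)$. Next, $k=L+\lceil s/2\rceil\le L+s$. Finally $\gamma_i\ge M-s^2\ge M/2$, as $s^2\le M/100$, and $M/2\ge s+3$. Moreover
$$2L-K\ge k+1,\qquad 2(L-2)\le2K+s+2. \tag{3}$$
For the first, $2L-K=K+2s+6-2\lceil s/2\rceil\ge K+s+5=k+2$, since $2\lceil s/2\rceil\le s+1$. For the second, $2(L-2)=2K+2s+2-2\lceil s/2\rceil\le2K+s+2$, since $2\lceil s/2\rceil\ge s$.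

**Definition (good and poor colors).** The colors $1,\dots,N$ are good. The colors in $[p_i,p_i+N)$ are poor of level $i$, for $2\le i\le s$.

These ranges are disjoint, because consecutive $p_i$ differ by $10M>N$ and $p_2>N$; and they lie below $K$, because $p_s+N=80sM+N<100sM\le K$.

For $c\le K$ put $\Theta_c:=T_c^L$; here $c\leq K<L$. By Lemma 3 and (3) its vertices have at most $2K+s+2$ children, $\mathrm{pen}_{\Theta_c}(c)\ge L-c$, and its penalty at every other color is $0$. Note that $L=\lfloor(\Delta+3)/2\rfloor$ for the target $\Delta=2K+s+3$, the largest value allowed by the degree count of the previous section. One tree $\Theta_c$ lifts $c$ to $L$ only, which is below $k$; two lift it to $2L-c\ge k+1$ by (3).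

## Gadgets: one vertex is always left over

**Step 2.** The purpose is to write down what we want of $E$ in a form that can be proved by induction on the chromatic number.

**Definition (gadget).** A gadget of rank $i$ ($2\le i\le s$) consists of a graph $E$; a palette $Q$ of $q_i$ colors, each good or poor of level $\le i$; for each $u\in V(E)$ a list $C_u\subseteq Q$ and a map $\rho_u:Q\to\{0,1,2\}$ with $\rho_u=0$ on $C_u$; and a multiset $\Pi$ on $Q$ in which each color of $Q$ has multiplicity $1$ or $2$, with $|\Pi|=|V(E)|-1$. Let $b$ be the sum of $\Pi$, and $Q_{(2)}$ the set of colors of multiplicity $2$. These data must satisfy (G1), (G2), (G3), (G3′), (G4) below.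

Read $\rho_u(c)$ as the number of trees $\Theta_c$ that will be attached to $u$, and $\Pi$ as the colors that serve all vertices but one. The costs that result are captured abstractly as follows.

**Definition (cost system, joker).** A cost system of level $\tau$, where $p_i+5M\le\tau\le L+s$, is a family of functions $f_u\ge0$ $(u\in V(E))$ on the colors such that

- $f_u(c)\ge c$ for $c\in C_u$;
- $f_u(c)\ge c+\rho_u(c)(L-c)$ for $c\in Q\setminus C_u$ with $\rho_u(c)\le1$;
- $f_u(c)\ge\tau$ for every other $c$, that is, for $c\notin Q$ and for $c\in Q$ with $\rho_u(c)=2$.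

A vertex $u$ whose color is of this last kind is a joker. For a coloring $c$ of $E$ write $\Phi=\sum_uf_u(c(u))$.

The requirements are:

- (G1) $\chi(E)=i$.
- (G2) $\deg_E(u)+\sum_{c\in Q}\rho_u(c)=2|Q|-i$ for all $u$.
- (G3) For every cost system of level $\tau$: if a proper coloring of $E$ has $\Phi<\tau+b+\gamma_i$, then exactly one vertex is a joker and all other vertices have colors in their lists, these colors forming exactly $\Pi$.
- (G3′) For some $u_0$, $E-u_0$ has a proper coloring from the lists $C_u$ using exactly $\Pi$.
- (G4) For every cost system of level $\tau$ and every $\Gamma\subseteq Q_{(2)}$: a proper coloring using no color of $\Gamma$ has $\Phi\ge\min(\tau,L)+b+|\Gamma|(L+M)$.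

From (G3) we get, for every cost system of level $\tau$ and every proper coloring,
$$\Phi\ge\tau+b, \tag{4}$$
since either $\Phi\ge\tau+b+\gamma_i$, or one joker costs at least $\tau$ and the other vertices cost at least the sum of $\Pi$.

(G2) is the saving of $i$ edges. (G3) says that a nearly optimal coloring has exactly one joker and uses all of $\Pi$, so that losing a color of $Q$ costs at least $\gamma_i$. (G4) says that losing a color of multiplicity $2$ costs about $L+M$, as much as two blocking trees would charge a parent.

## The two hexagons: a gadget of rank 2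

**Step 3.** The purpose is to start the induction; for $\chi=3$ this gadget is all we need.

Let $F$ be two $6$-cycles $x\,a^i_1a^i_2a^i_3a^i_4a^i_5$ ($i=1,2$) sharing only $x$; so $|V(F)|=11$. Let $Q=\{h_1,h_2,g_1,g_2,r_1,r_2,t_1,t_2\}$ be eight distinct colors, $h_1,h_2$ poor of level $2$ and the rest good. The lists of $a^i_1,\dots,a^i_5$ are
$$\{h_i,g_i\},\ \{g_i,r_i\},\ \{r_i,t_i\},\ \{t_i,g_i\},\ \{g_i,h_i\},$$
with $\rho=0$ on the list and $\rho=2$ off the list. Let $C_x=\{h_1,h_2\}$, with $\rho_x=0$ there, $\rho_x(g_1)=\rho_x(g_2)=1$, and $\rho_x(r_i)=\rho_x(t_i)=2$. Let $\Pi=\{h_i,g_i,g_i,r_i,t_i: i=1,2\}$. So $|\Pi|=10=|V(F)|-1$ and $Q_{(2)}=\{g_1,g_2\}$.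

The idea: without $h_i$, the five path vertices cannot all be colored from their lists, so each path needs a poor color or a joker. The vertex $x$ needs one too, and if it takes $h_i$, it robs path $i$ of it. There are three customers and only two poor colors.

**Lemma 4.** $F$ with these data is a gadget of rank $2$.

*Proof.* (G1): $F$ is bipartite and has an edge. (G2): a path vertex has $2+2\cdot6=14$, and $x$ has $4+(1+1)+4\cdot2=14$; and $2\cdot8-2=14$. (G3′): take $u_0=x$ and color $a_1^i,\dots,a_5^i$ by $h_i,g_i,r_i,t_i,g_i$.

Put $p=p_2=(70s+20)M$. The multiset $\Pi$ has two poor colors, less than $p+N$ each, and eight good entries, so $b\le2p+10N$. Fix a cost system of level $\tau$, $p+5M\le\tau\le L+s$, and a proper coloring. Let $A_i$ be the path $a_1^i\dots a_5^i$, let $z_i$ be the number of its jokers, and $n_i$ the number of its non-joker vertices colored $h_i$ (only $a_1^i,a_5^i$ can be such). A vertex of $A_i$ is a joker if and only if its color is off its list. Jokers cost at least $\tau\ge p+5M$, non-joker vertices colored $h_i$ at least $p$; so $A_i$ costs at least $z_i\tau+n_ip$. We drop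 the index $i$ on $a_j^i$ and on the colors where it is clear.

(i) $n_i+z_i\ge1$. Otherwise $a_1=g$, $a_2=r$, $a_3=t$, $a_4=g$ are forced, and $a_5$, which would have to be $g$, conflicts with $a_4$.

(ii) If $x=h_i$, then $n_i=0$, because $a_1^i,a_5^i$ are neighbors of $x$; so $z_i\ge1$ by (i).

(iii) If $x=g_i$, then neither $a_1^i$ nor $a_5^i$ has color $g_i$, so each is a joker or a non-joker colored $h_i$; hence $n_i+z_i\ge2$.

(iv) If $z_i=0$ and $n_i=1$, the colors on $A_i$ are $h,g,r,t,g$ or $g,r,t,g,h$ in order. For if $a_1=h$, then $a_5=g$, and $a_4=t$, $a_3=r$, $a_2=g$ are forced; if $a_5=h$, then $a_1=g$, and $a_2=r$, $a_3=t$, $a_4=g$ are forced. If $z_i=1$ and $n_i=0$ with joker $a_j$, the vertices before $a_j$ have the forced colors $a_1=g,a_2=r,a_3=t,a_4=g$, and those after it the forced colors $a_5=g,a_4=t,a_3=r,a_2=g$. For $j=1,\dots,5$ the non-joker colors, in order, are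
$$g,r,t,g;\qquad g\,|\,r,t,g;\qquad g,r\,|\,t,g;\qquad g,r,t\,|\,g;\qquad g,r,t,g,$$
with the bar at the joker (for $j=1,5$ it is at the end). In each case they form $\{g,g,r,t\}$.

*(G3).* Here $\gamma_2=M$, and
$$\tau+b+M\le\tau+2p+M+10N. \tag{5}$$
The vertex $x$ has color $h_1$, $h_2$, $g_1$ or $g_2$, or is a joker. We show in each case that $\Phi\ge\tau+b+M$ or the conclusion of (G3) holds.

*Case $x=g_i$.* Then $f_x\ge g_i+(L-g_i)=L$. By (iii) $A_i$ costs at least $2p$, and by (i) the other path costs at least $p$. So $\Phi\ge L+3p\ge\tau-s+3p\ge\tau+b+M$ by (5), as $p\ge s+10N+M$.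

*Case $x$ a joker.* If $z_1+z_2\ge1$, then one path costs at least $\tau$ and by (i) the other at least $p$, so $\Phi\ge2\tau+p\ge\tau+2p+5M\ge\tau+b+M$, as $10N\le4M$. If $z_1=z_2=0$ and $n_1+n_2\ge3$, then $\Phi\ge\tau+3p\ge\tau+b+M$. Otherwise $z_1=z_2=0$ and, by (i), $n_1=n_2=1$. By (iv) each path carries $\{h_i,g_i,g_i,r_i,t_i\}$ from its lists, and $x$ is the only joker.

*Case $x=h_i$.* Let $i'$ be the other index. Then $f_x\ge p$, and $z_i\ge1$, $n_i=0$ by (ii). If $z_1+z_2\ge2$, then $\Phi\ge p+2\tau\ge\tau+b+M$ as before. Otherwise $z_i=1$ and $z_{i'}=0$, so $n_{i'}\ge1$ by (i). If $n_{i'}\ge2$, then $\Phi\ge p+\tau+2p\ge\tau+b+M$. If $n_{i'}=1$, then by (iv) there is exactly one joker, and the other vertices carry $\{h_i\}$ (at $x$), $\{g_i,g_i,r_i,t_i\}$ (on $A_i$) and $\{h_{i'},g_{i'},g_{i'},r_{i'},t_{i'}\}$ (on $A_{i'}$) from their lists, which together is $\Pi$.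

*(G4).* For $\Gamma=\emptyset$ this follows from (4), which was deduced from (G3). Suppose $g_i\in\Gamma$. Then each of $a_1^i,a_5^i$ is a joker or colored $h_i$. One of $a_2^i,a_3^i,a_4^i$ is a joker as well, since without $g_i$ their lists are $\{r\},\{r,t\},\{t\}$, and $a_2=r$, $a_4=t$ leave nothing for $a_3$. So $A_i$ costs at least $\tau+2p$. If $g_i\notin\Gamma$, then $A_i$ costs at least $p$ by (i). In all cases $x$ costs at least $p$ (it has cost at least $h_i\ge p$, or $L\ge p$, or $\tau\ge p$). For $|\Gamma|=1$,
$$\Phi\ge\tau+4p\ge\tau+b+L+M,\qquad\text{since } 2p=(140s+40)M\ge L+M+10N.$$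
For $|\Gamma|=2$,
$$\Phi\ge2\tau+5p\ge\tau+6p\ge\tau+b+2(L+M),\qquad\text{since } 4p=(280s+80)M\ge2L+2M+10N.$$
Both use $b\le2p+10N$ and $L\le(100s+1)M$. $\square$

## Raising the rank by joining a new vertex

**Step 4.** The purpose is to pass from rank $i$ to rank $i+1$ for $2\le i<s$. This is needed only when $s\ge3$, that is, for $\chi\ge4$; for $\chi=3$ skip it.

Let $m=i+1$. Take $m$ copies $E^1,\dots,E^m$ of a rank-$i$ gadget with disjoint palettes $Q_j$ (with $\Pi_j,b_j$) and distinct poor colors $H_1,\dots,H_m$ of level $i+1$. Let $E^+$ be $E^1\sqcup\dots\sqcup E^m$ with a new vertex $X$ joined to everything, and $Q^+=\bigcup_j(Q_j\cup\{H_j\})$, so $|Q^+|=m(q_i+1)=q_{i+1}$.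

For $u\in E^j$ put $C_u^+=C_u\cup\{H_j\}$, $\rho_u^+=\rho_u$ on $Q_j$, $\rho_u^+(H_j)=0$, and $\rho_u^+=2$ on the rest of $Q^+$. For $X$ put $C_X=\{H_1,\dots,H_m\}$ with $\rho_X=0$ there; on $Q_j$, let $\rho_X=1$ at the colors of multiplicity $1$ in $\Pi_j$ and $\rho_X=0$ at those of multiplicity $2$. Let $\Pi^+=\bigcup_j(\Pi_j\cup\{H_j\})$ and $b^+=\sum_j(b_j+H_j)$.

Why this should work: the joker of $E^j$ pays for $H_j$, a color reserved for it at moderate price, and $X$ is the new customer. If $X$ takes $H_l$, the joker of $E^l$ loses its reserved color. If $X$ takes a color $c$ of some $Q_j$, then $E^j$ must do without $c$; (G3) and (G4) make this costly, so few trees or none are needed to protect $c$ at $X$.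

**Lemma 5.** $E^+$ with these data is a gadget of rank $i+1$.

*Proof.* Each color of $Q^+$ has multiplicity $1$ or $2$ in $\Pi^+$ (the $H_j$ have multiplicity $1$), $|\Pi^+|=\sum_j|V(E^j)|=|V(E^+)|-1$, and $Q^+_{(2)}=\bigsqcup_j(Q_j)_{(2)}$.

(G1): the disjoint union has chromatic number $i$, and $X$ is joined to all of it. (G3′): take $u_0=X$, and in each $E^j$ give its own vertex $u_0$ the color $H_j\notin Q_j$ and color the rest by (G3′) for $E^j$; different copies are not adjacent.

(G2): for $u\in E^j$ the sum is
$$(2|Q_j|-i)+1+2(|Q^+|-|Q_j|-1)=2|Q^+|-(i+1).$$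
For $X$: if $\Pi_j$ has $n_1$ colors of multiplicity $1$ and $n_2$ of multiplicity $2$, then $E^j$ contributes $|V(E^j)|+n_1=(n_1+2n_2+1)+n_1=2|Q_j|+1$. The sum over $j$ is $2\sum_j|Q_j|+m=2(|Q^+|-m)+m=2|Q^+|-m$, and $m=i+1$.

*Restriction to $E^j$.* Let a cost system of level $\tau\in[p_{i+1}+5M,L+s]$ on $E^+$ and a proper coloring be given, and let $\Phi_j$ be the cost on $E^j$. On $E^j$ the functions $f_u$ form a cost system of level $H_j$ for the rank-$i$ gadget: the conditions on $C_u$ and on the colors of $Q_j\setminus C_u$ with $\rho_u\le1$ are inherited; $f_u(H_j)\ge H_j$ because $H_j\in C_u^+$; and at every other color that is not in $Q_j$ or has $\rho_u=2$, we have $f_u\ge\tau\ge H_j$, because such a color is outside $Q^+$ or has $\rho^+_u=2$. If color $H_j$ is not used on $E^j$, we may raise $f_u(H_j)$ to at least $\tau$ without changing $\Phi_j$, and obtain a cost system of level $\tau$. Both levels are admissible, since $p_i+5M\le p_{i+1}\le H_j\le L$ and $p_i+5M\le\tau\le L+s$. By (4),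
$$\Phi_j\ge H_j+b_j,\qquad\text{and}\qquad\Phi_j\ge\tau+b_j\ \text{ if $H_j$ is unused on $E^j$.} \tag{6}$$
Moreover:
$$\begin{gathered}\text{if }\Phi_j<H_j+b_j+\gamma_i,\text{ then one vertex of }E^j\text{ has color }H_j\\ \text{and the others carry exactly }\Pi_j,\text{ from the lists }C_u.\end{gathered} \tag{7}$$
Indeed, by (G3) at level $H_j$ exactly one vertex is a joker of the rank-$i$ gadget and the others carry $\Pi_j$ from their lists. If the joker did not have color $H_j$, then $H_j$ would be unused on $E^j$, and by (6)
$$\Phi_j\ge\tau+b_j\ge p_{i+1}+5M+b_j\ge H_j-N+5M+b_j\ge H_j+b_j+\gamma_i,$$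
a contradiction.

*(G3).* Note $\gamma_{i+1}=\gamma_i-s\le M-s$. We go through the possible colors of $X$; since $\rho_X\le1$ on $Q^+$, they are as follows.

*Case $X=H_l$.* Then $H_l$ is unused on $E^l$, so by (6) $\Phi_l\ge\tau+b_l$, and $\Phi\ge H_l+(\tau+b_l)+\sum_{j\ne l}(H_j+b_j)=\tau+b^+$. Suppose $\Phi<\tau+b^++\gamma_{i+1}$. All other terms being at least their lower bounds, $\Phi_l<\tau+b_l+\gamma_i$, so by (G3) at level $\tau$ the copy $E^l$ has exactly one joker and otherwise carries $\Pi_l$ from its lists. The color of this joker is not $H_l$, so it is outside $Q_l\cup\{H_l\}$ or has $\rho_u=2$; hence it is a joker of $E^+$ too. For $j\ne l$ we get in the same way $\Phi_j<H_j+b_j+\gamma_i$, so by (7) $E^j$ carries $\Pi_j\cup\{H_j\}$ from the lists $C_u^+$. Together with $X=H_l$ the non-jokers carry exactly $\Pi^+$.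

*Case $X=c\in Q_j$ of multiplicity $1$.* Then $f_X\ge c+(L-c)=L$. As $X$ is joined to all of $E^j$, the copy $E^j$ avoids $c$ and cannot carry $\Pi_j$, so $\Phi_j\ge H_j+b_j+\gamma_i$ by (7). Thus $\Phi\ge L+b^++\gamma_i\ge\tau-s+b^++\gamma_i=\tau+b^++\gamma_{i+1}$.

*Case $X=c\in Q_j$ of multiplicity $2$.* By (G4) at level $H_j<L$ with $\Gamma=\{c\}$, $\Phi_j\ge H_j+b_j+L+M$. So $\Phi\ge b^++L+M\ge\tau-s+b^++M\ge\tau+b^++\gamma_{i+1}$.

*Case $X$ a joker.* Then $f_X\ge\tau$ and $\Phi\ge\tau+b^+$. If $\Phi<\tau+b^++\gamma_{i+1}$, then $\Phi_j<H_j+b_j+\gamma_i$ for all $j$, so by (7) every $E^j$ carries $\Pi_j\cup\{H_j\}$ from its lists, and $X$ is the only joker.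

*(G4).* Let the coloring avoid $\Gamma=\bigsqcup_j\Gamma_j$, $\Gamma_j\subseteq(Q_j)_{(2)}$. By (G4) for $E^j$ at level $H_j$, $\Phi_j\ge H_j+b_j+|\Gamma_j|(L+M)$; and if $H_j$ is unused on $E^j$, then, by (G4) at level $\tau$, the same holds with $H_j$ replaced by $\min(\tau,L)$. If $X=H_l$, then $f_X\ge H_l$, and $E^l$ contributes at least $\min(\tau,L)+b_l+|\Gamma_l|(L+M)$; summing gives the bound. If $X$ is a joker or has a color of multiplicity $1$, then $f_X\ge\tau$ or $f_X\ge L$, and summing gives the bound. If $X=c\in(Q_j)_{(2)}$, then $c\notin\Gamma$, and $E^j$ avoids $\Gamma_j\cup\{c\}$, which adds $L+M\ge\min(\tau,L)$ to the bound for $\Phi_j$; summing gives the bound. $\square$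

So a gadget $E$ of rank $s$ exists, for any choice of distinct colors of the prescribed kinds. Its palette has $q_s$ colors; write $|Q|=q_s$. Fix copies of it with pairwise disjoint palettes $Q^0,\dots,Q^{2s+3}$. There are enough colors of each kind, because each kind comprises $N=(2s+4)q_s$ colors.

## Outfitting a gadget, and the degree count

**Step 5.** The purpose is to attach trees and further gadgets to $E$ so that its costs become a cost system, and to count edges.

**Definition (gadget piece).** A gadget piece is a copy of $E$ with palette $Q^w$, with pieces attached to each of its vertices as described now; its attachment set is $A=V(E)$. To each vertex $u$ of the copy of $E$ we attach: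

- children: gadget pieces $S_1,\dots,S_m$, whose gadgets have palettes of distinct indices $w_1,\dots,w_m\ne w$;
- for each $c\le K$, trees $\Theta_c$: $\rho_u(c)$ of them if $c\in Q^w$; $2-\mathrm{mult}(c)$ of them if $c\in Q^{w_l}$, where $\mathrm{mult}(c)$ is the multiplicity of $c$ in the multiset $\Pi$ of that child; and $2$ of them otherwise.

The number of trees at $u$ is
$$\sum_{c\in Q^w}\rho_u(c)+m(2|Q|-|\Pi|)+2\big(K-(m+1)|Q|\big)=2K-2|Q|+\sum_{c\in Q^w}\rho_u(c)-m|\Pi| .$$
Each child is joined to $u$ by $|V(E)|$ edges, and $|\Pi|=|V(E)|-1$. So by (G2) the degree of $u$ is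
$$\deg_E(u)+m|V(E)|+\Big[2K-2|Q|+\sum_{c\in Q^w}\rho_u(c)-m(|V(E)|-1)\Big]+\epsilon=2K-s+m+\epsilon, \tag{8}$$
where $\epsilon=1$ if the piece is attached to a parent and $\epsilon=0$ otherwise. This is the double account announced earlier: $s$ edges saved, and each child counts as a single edge. We always keep $m+\epsilon\le2s+3$; then $m+1\le2s+4$, and there are always enough palette indices.

## Types: an outfitted gadget penalizes one high color

**Step 6.** The purpose is to show that a gadget piece acts on its parent like a blocking tree for one high color $t>K$, while also guarding its palette.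

**Definition (type).** A gadget piece with palette $Q^w$ has type $(t,\delta)$, where $K<t\le k$ and $\delta\ge1$, if

- $\mathrm{pen}(t)\ge\delta$;
- $\mathrm{pen}(c)\ge M/2$ for $c\in Q^w$ of multiplicity $1$;
- $\mathrm{pen}(c)\ge L+M/2$ for $c\in Q^w$ of multiplicity $2$;
- $\mathrm{pen}(c)=0$ for all $c\notin Q^w\cup\{t\}$.

**Lemma 6.** Suppose all children have types. Then for every vertex $u$ of the gadget: $f_u(c)=c$ for $c\in C_u$; $f_u(c)\ge c+\rho_u(c)(L-c)$ for $c\in Q^w$; and every joker color $c\le K$ has $f_u(c)\ge k+1$. If moreover $K<t\le k$, $1\le\delta\le k+1-t$, and for every $u$ we have $f_u(t)=t$ and $f_u(c)\ge t+\delta$ for all $c>K$, $c\ne t$, then the $f_u$ form a cost system of level $t$, the minimum of $\Phi$ is $b+t$, and the piece has type $(t,\delta)$.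

*Proof.* For $c\in C_u$ there is no tree $\Theta_c$ at $u$, as $\rho_u(c)=0$; other trees have penalty $0$ at $c$; and children have penalty $0$ at $c$, because $c\notin Q^{w_l}$ and $c\le K$ is not the high color of any type. The second claim follows from $\mathrm{pen}_{\Theta_c}(c)\ge L-c$.

Let $c\le K$ be a joker color. If $c\in Q^w$ (then $\rho_u(c)=2$), or if $c$ lies in no palette of $u$ or its children, there are two trees $\Theta_c$, and $f_u(c)\ge c+2(L-c)=2L-c\ge2L-K\ge k+1$ by (3). If $c\in Q^{w_l}$ has multiplicity $1$, there is one tree, and the child adds at least $M/2$: $f_u(c)\ge c+(L-c)+M/2=L+M/2\ge k+1$, since $M/2\ge s+3$ and $L=k-\lceil s/2\rceil$. If it has multiplicity $2$, there is no tree, but $f_u(c)\ge c+L+M/2\ge k+1$.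

Now assume the additional hypotheses. All joker colors cost at least $t$: those $\le K$ cost at least $k+1$, and those $>K$ at least $t$. So the $f_u$ form a cost system of level $t$; the level is admissible, since $p_s+5M=(80s+5)M\le100sM\le K<t\le k\le L+s$. By (4), $\Phi\ge t+b$. Conversely, the coloring of (G3′) together with $c(u_0)=t$ is proper, as $t\notin Q^w$, and has $\Phi=b+t$, as $f_u(c)=c$ on lists. So the minimum of $\Phi$ is $b+t$. It is attained using only colors of $Q^w\cup\{t\}$ on $A$, so all penalties outside $Q^w\cup\{t\}$ are $0$.

Suppose $t$ is avoided on $A$. Either $\Phi\ge t+b+\gamma_s$, or by (G3) there is exactly one joker, of color $\ne t$ and hence of cost at least $\min(t+\delta,k+1)=t+\delta$, while the rest costs $b$. Since $\gamma_s\ge s+3\ge k+1-t\ge\delta$, in both cases $\Phi\ge b+t+\delta$. So $\mathrm{pen}(t)\ge\delta$.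

Suppose $c\in Q^w$ is avoided on $A$. Then no set of vertices carries $\Pi$, so (G3) gives $\Phi\ge t+b+\gamma_s$, and $\mathrm{pen}(c)\ge\gamma_s\ge M/2$. If $c$ has multiplicity $2$, (G4) with $\Gamma=\{c\}$ gives $\Phi\ge\min(t,L)+b+L+M\ge t-s+b+L+M$, since $t\le L+s$. So $\mathrm{pen}(c)\ge L+M-s\ge L+M/2$. $\square$

## Climbing from $K$ to $k$

**Step 7.** The purpose is to repeat the construction of the blocking trees above $K$, with gadgets in place of vertices.

**Lemma 7.** For $2\le\sigma\le\lambda$ and $1\le j<\sigma$, and for every palette index, there is a gadget piece $S_j^\sigma$ of type $(K+j,\sigma-j)$. In it and in all pieces below it, every gadget vertex has at most $2s+2$ children.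

*Proof.* $S_1^2$ has no children. For $\sigma\ge3$, every gadget vertex of $S_{\sigma-1}^\sigma$ gets two children $S_l^{\sigma-1}$ for each $l\le\sigma-2$. For $j<\sigma-1$, every gadget vertex of $S_j^\sigma$ gets two children $S_l^{\sigma-1}$ for each $l\le\sigma-2$, $l\ne j$, and one child $S_{\sigma-1}^\sigma$. There are at most $2(\lambda-2)=2s+2$ children, and with the parent $m+\epsilon\le2s+3$, so their palette indices can be chosen distinct and different from that of the piece.

We apply Lemma 6 inductively with $t=K+j<k$ and $\delta=\sigma-j\le\lambda-j\le k+1-t$. The trees $\Theta_c$ ($c\le K$) have penalty $0$ at all colors $>K$, and so have the children, except each at its own high color. For $S_1^2$ we get $f_u(K+1)=K+1$ and $f_u(c)=c\ge K+2=t+\delta$ for $c>K+1$. For $\sigma\ge3$: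

- $f_u(K+j)=K+j$;
- for $l\le\sigma-2$, $l\ne j$: $f_u(K+l)\ge K+l+2(\sigma-1-l)\ge K+\sigma$;
- if $j\ne\sigma-1$: $f_u(K+\sigma-1)\ge K+\sigma-1+1=K+\sigma$;
- for $c\ge K+\sigma$: $f_u(c)\ge K+\sigma$.

Since $t+\delta=K+\sigma$, Lemma 6 applies. $\square$

**Step 8.** The purpose is to build a piece that penalizes $k-1$ by only $1$ but, when it pays this $1$, must use color $k$ itself. It will save the last edge.

**Lemma 8.** Let $\mathcal N$ be the gadget piece in which every gadget vertex gets two children $S_l^\lambda$ for each $1\le l\le\lambda-2$ ($2s+2$ children). Then $\mathcal N$ has type $(k-1,1)$. Moreover,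
$$\begin{gathered}\text{a coloring of }\mathcal N\text{ with sum at most }\mu(\mathcal N)+1\\ \text{and with no vertex of }A\text{ colored }k-1\text{ uses color }k.\end{gathered} \tag{9}$$

*Proof.* As $k-1=K+\lambda-1$ and $k$ are not high colors of the children, $f_u(k-1)=k-1$ and $f_u(k)=k$. Further $f_u(c)\ge k+1$ for $c>k$, and $f_u(K+l)\ge K+l+2(\lambda-l)=K+2\lambda-l\ge k+2$ for $l\le\lambda-2$. So Lemma 6 applies with $t=k-1$ and $\delta=1\le k+1-t=2$, and the minimum of $\Phi$ is $b+k-1$.

In (9), the pieces attached to the gadget cost, by (1), at least what $\Phi$ accounts for, so $\Phi\le b+(k-1)+1$ on the gadget. Since $\gamma_s>1$, (G3) at level $k-1$ gives exactly one joker $u$, while the others cost $b$. So $f_u(c(u))\le k$ with $c(u)\ne k-1$. All joker colors other than $k-1$ and $k$ cost at least $k+1$: those $\le K$ by Lemma 6, the others as just computed. So $c(u)=k$. $\square$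

## The graph $G$ and the proof of Theorem 1

**Step 9.** The purpose is to assemble the pieces and read off $\Delta$, $\chi$ and the strength.

Take one gadget $P$ with palette $Q^0$, outfitted as in Step 5, where every $v\in P$ gets two children $S_l^\lambda$ for each $l\le\lambda-2$ and one child $\mathcal N_v$, a copy of $\mathcal N$. There are $2s+3$ children at each vertex and no parent, so all $2s+4$ palette indices are in use at each $v$. The result is $G$.

*Maximum degree.* By (8) gadget vertices have degree at most $2K-s+(2s+3)=2K+s+3$, with equality on $P$. Vertices in trees $\Theta_c$ have at most $2K+s+2$ children and one further neighbor. So $\Delta(G)=2K+s+3$.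

*Chromatic number.* By (G1), color $P$ with $s$ of $s+1$ colors. Every child gadget is joined to a single vertex $v$ outside it among the vertices colored so far, so color it with the $s$ colors different from that of $v$, and so on downwards; each tree $\Theta_c$ hangs on one colored vertex by one edge, and the coloring extends to it from its root. Thus $\chi(G)\le s+1$. A vertex together with a child gadget joined to it has chromatic number $\chi(E)+1=s+1$. So $\chi(G)=s+1$.

*The costs on $P$.* No child penalizes $k$, so $f_v(k)=k$. Because of $\mathcal N_v$, $f_v(k-1)\ge k-1+1=k$: going down from $k$ to $k-1$ gains nothing. As in Lemma 8, $f_v(K+l)\ge k+2$ for $l\le\lambda-2$, and $f_v(c)\ge k+1$ for $c>k$. By the first part of Lemma 6, joker colors $c\le K$ cost at least $k+1$, $f_v(c)=c$ on lists, and $f_v(c)\ge c+\rho_v(c)(L-c)$ on $Q^0$. So this is a cost system of level $k$, admissible since $p_s+5M\le K<k\le L+s$. By (4) we have $\Phi\ge b+k$, and the coloring of (G3′) with $c(u_0)=k$ attains it. By (1),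
$$\Sigma(G)=\mathrm{const}+b+k .$$

*Strength.* Let $C$ be any coloring of $G$ with sum $\Sigma(G)$. Then $\Phi\le b+k$ for its restriction to $P$. By (G3) exactly one $v\in P$ is a joker, the other vertices of $P$ have list colors with sum $b$, which is also their cost, and so $f_v(C(v))\le k$. Hence $C(v)\in\{k-1,k\}$.

If $C(v)=k$, color $k$ is used.

If $C(v)=k-1$, then the colors on $P$ sum to $b+k-1$, so the attached pieces have total sum exceeding $\mathrm{const}=\sum_S\mu(S)$ by exactly $1$. Each piece $S$ has sum at least $\mu(S)$, so $\mathcal N_v$ is colored with sum at most $\mu(\mathcal N_v)+1$. Its attachment set consists of neighbors of $v$, so no vertex of it has color $k-1$. By (9), color $k$ is used inside $\mathcal N_v$.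

So every minimum-sum coloring of $G$ uses color $k$, and $s(G)\ge k=K+s+3$, while $\lceil(\Delta+\chi)/2\rceil=\lceil(2K+2s+4)/2\rceil=K+s+2$. This proves Theorem 1. $\blacksquare$

For $s=2$ the gadget $E$ is the pair of hexagons $F$, Step 4 is not used, and the resulting graphs already disprove the conjecture with $\chi=3$.

## The exact strength of $G$

The bound through the coloring number, quoted at the beginning, shows that $s(G)=k$ exactly. Call a graph $d$-degenerate if its vertices can be removed one by one so that each has at most $d$ neighbors left when it is removed; then $\mathrm{col}\le d+1$. For example, $F$ is $2$-degenerate: remove the path vertices along each path, then $x$. If a rank-$i$ gadget is $i$-degenerate, then $E^+$ is $(i+1)$-degenerate: remove the copies $E^j$ first, each vertex now having the one additional neighbor $X$, and $X$ last. So $E$ is $s$-degenerate. In $G$, first peel off the trees from their leaves, then the gadgets from the bottom up; each gadget vertex has at most one extra edge, to its parent. So $G$ is $(s+1)$-degenerate and $\mathrm{col}(G)\le s+2$. The quoted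 bound gives
$$s(G)\le\left\lceil\frac{(2K+s+3)+(s+2)}2\right\rceil=\left\lceil\frac{2K+2s+5}2\right\rceil=K+s+3=k .$$
Thus $s(G)=k=\frac{\Delta(G)+\chi(G)}2+1$.
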